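# Almost everywhere convergence of cubic Walsh partial sums in $L_p$

## 1. Partial sums along powers of two

Write $\mathbb N=\{0,1,2,\dots\}$. Let $r=1$ on $[0,\frac12)$ and $r=-1$ on $[\frac12,1)$, extended with period $1$, and $r_n(x)=r(2^nx)$. If $x\in[0,1)$ has binary digits $x=\sum_{a\ge0}x_a2^{-a-1}$ (the terminating expansion when there are two), then $r_a(x)=(-1)^{x_a}$. For $n=\sum_a n_a2^a$ with $n_a\in\{0,1\}$ the Walsh function is
$$w_n=\prod_a r_a^{n_a},\qquad\text{so}\qquad w_n(x)=(-1)^{\sum_a n_ax_a}.$$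
For example $w_3=r_0r_1$ takes the values $1,-1,-1,1$ on the four quarters of $[0,1)$. With $\oplus$ denoting digitwise addition mod $2$, we have $w_kw_l=w_{k\oplus l}$.

If $0<n<2^a$, then $w_n$ is constant on dyadic intervals of length $2^{-a}$ and has integral $0$: if $b$ is its top digit, then $r_b$ has mean $0$ on every dyadic interval of length $2^{-b}$, and the other factors are constant there. Hence $\{w_k\}_{k<2^a}$ is an orthonormal basis of the $2^a$-dimensional space of functions constant on dyadic intervals of length $2^{-a}$.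

Fix a dimension $d$. For $k\in\mathbb N^d$ let $w_k(x)=\prod_jw_{k_j}(x_j)$, let $\hat f(k)=\int_{[0,1)^d}fw_k$ for $f\in L_1[0,1)^d$, and for $n\in\mathbb N$ let
$$s_nf=s_{n,\dots,n}f=\sum_{k\in\{0,\dots,n-1\}^d}\hat f(k)w_k$$
be the cubic partial sum. Does $s_nf\to f$ almost everywhere?

**Proposition 1 (powers of two).** If $f\in L_1[0,1)^d$, then $s_{2^m}f(x)$ is the average of $f$ over the dyadic cube of side $2^{-m}$ containing $x$. Consequently $s_{2^m}f\to f$ a.e. as $m\to\infty$, and $\|\sup_m|s_{2^m}f|\|_p\le C_p\|f\|_p$ for $1<p<\infty$.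

*Proof.* In one variable,
$$\sum_{k<2^m}w_k(x)w_k(u)=\prod_{a<m}\bigl(1+r_a(x)r_a(u)\bigr)=\begin{cases}2^m&\text{if the first }m\text{ digits of }x,u\text{ agree},\\0&\text{otherwise.}\end{cases}\tag{1}$$
Since $s_{2^m}f(x)=\int f(u)\prod_j\sum_{k<2^m}w_k(x_j)w_k(u_j)\,du$, the first claim follows. The maximal inequality is Doob's. For convergence, $\{\sup_m|s_{2^m}f|>\alpha\}$ is contained in the disjoint union of the maximal dyadic cubes $Q$ with $\int_Q|f|>\alpha|Q|$, so it has measure at most $\alpha^{-1}\|f\|_1$. Convergence is obvious if $f$ is constant on dyadic cubes of some fixed side. Such $g$ are dense in $L_1$, and $\limsup_m|s_{2^m}f-f|\le\sup_m|s_{2^m}(f-g)|+|f-g|$ exceeds $2\alpha$ on a set of measure at most $2\alpha^{-1}\|f-g\|_1$, which is arbitrarily small. $\square$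

What changes for general $n$? For $n=2^m$ the operators are averages over nested partitions. For other $n$ the kernel changes sign, and, as Section 2 shows, $s_n$ is a martingale transform conjugated by the oscillating function $w_n$. For one fixed $n$ this is still harmless. The supremum over $n$ is not: the modulation changes with $n$.

The question comes from "Lebesgue Points of Multi-Dimensional Functions" (http://www.doiserbia.nb.rs/img/doi/0353-3670/2008/0353-36700803255W.pdf). The background is as follows. In one dimension $s_nf\to f$ a.e. for $f\in L_p$, $1<p<\infty$ (Billard, Sjölin). For $d\ge2$ the rectangular sums $s_{n_1,\dots,n_d}f$, with all of $n\in\mathbb N^d$ tending to infinity, need not converge a.e. (Fefferman). The cubic sums do converge a.e. for $f\in L_2$ (Móricz). For $f\in L_p$ with $1<p<2$ the question is recorded there as unknown, in contrast with the trigonometric case. The answer is yes.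

**Theorem 2.** For $d\ge1$ and $1<p<\infty$ there is $C_{p,d}$ with $\bigl\|\sup_n|s_nf|\bigr\|_p\le C_{p,d}\|f\|_p$ for all $f\in L_p[0,1)^d$. Consequently $s_{n,\dots,n}f\to f$ a.e. for all $f\in L_p[0,1)^d$.

**Corollary 3.** Let $m\in\mathbb N^d$ be fixed, $1<p<\infty$, $f\in L_p[0,1)^d$. Then $s_{2^{m_1}n,\dots,2^{m_d}n}f\to f$ a.e. as $n\to\infty$.

The "consequently" is the density argument again. Finite Walsh sums $P$ are dense in $L_p$ and $s_nP=P$ for large $n$, so $\limsup_n|s_nf-f|\le\sup_n|s_n(f-P)|+|f-P|$ a.e. The right side has $L_p$ norm at most $(C_{p,d}+1)\|f-P\|_p$, which is arbitrarily small. So only the maximal inequality has to be proved. The proof uses neither the theorem of Billard and Sjölin nor that of Móricz.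

## 2. General $n$: digits, projections, martingales

**Convention (finite model).** Fix $N\ge1$. Until Section 12 all functions, including integer-valued and set-valued ones, are constant on dyadic cubes of side $2^{-N}$, all sets are unions of such cubes, all dyadic cubes have side at least $2^{-N}$ and at most $1$, and all integers $n,\xi$ and all frequencies lie in $\{0,\dots,2^N-1\}$. Constants $C$ never depend on $N$. Everything is finite, so measurability and existence of maxima are not an issue. $|A|$ is Lebesgue measure, $\langle f\rangle_Q$ is the average over $Q$, and $[d]=\{1,\dots,d\}$.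

**Notation (frequency intervals).** The letter $\omega$ always denotes a dyadic interval $[q2^{a+1},(q+1)2^{a+1})\subset[0,2^N)$ with $0\le a\le N-1$. Its left and right halves are $\omega_l,\omega_r$, of length $2^a$. Put $a(\omega)=a$, $c(\omega)=\min\omega$, $m(\omega)=\min\omega_r$. If $n\in\omega$, then $n\in\omega_r$ iff the digit $n_a$ is $1$. For given $\xi$ and $a$, $\omega^a(\xi)$ is the $\omega\ni\xi$ with $a(\omega)=a$.

Let $\pi_A$ be the orthogonal projection onto $\mathrm{span}\{w_k:k\in A\}$. By Section 1, $E_a=\pi_{[0,2^a)}$ is the conditional expectation on dyadic intervals of length $2^{-a}$. Put $\Delta_a=E_{a+1}-E_a=\pi_{[2^a,2^{a+1})}$ and $S_n=\pi_{[0,n)}$. A superscript $(j)$ means "acting in $x_j$", and $\pi^{(K)}_A=\prod_{j\in K}\pi_A^{(j)}$. Thus $s_n=\prod_{j}S_n^{(j)}$.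

All digits of $c(\omega)$ up to position $a=a(\omega)$ vanish, so $k\in\omega_l$ iff $k\oplus c(\omega)<2^a$. Hence
$$\pi_{\omega_l}h=w_{c(\omega)}E_a\bigl(w_{c(\omega)}h\bigr)=\sum_{|I|=2^{-a}}\langle h,\varphi_I\rangle\varphi_I,\qquad \varphi_I=|I|^{-1/2}1_Iw_{c(\omega)}.\tag{2}$$
In particular $\pi_{\omega_l}$ acts separately on each dyadic interval of length $2^{-a}$; we say that it is local there. The spectrum of $\varphi_I$ lies in $\omega_l$.

If $n\in\omega_r$, then $k\in\omega_l$ means that $k$ and $n$ agree above position $a$ and $k_a=0$, $n_a=1$. So $k\in\omega_l$ iff $k\oplus n\in[2^a,2^{a+1})$, and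
$$\pi_{\omega_l}h=w_n\Delta_a(w_nh)\qquad(n\in\omega_r).\tag{3}$$
Finally $k<n$ iff at the highest position where they differ $k$ has digit $0$ and $n$ has digit $1$, that is, iff there is a (then unique) $\omega$ with $k\in\omega_l$, $n\in\omega_r$. Hence
$$S_n=\sum_{\omega:\,n\in\omega_r}\pi_{\omega_l}=w_n\Bigl(\sum_{a:\,n_a=1}\Delta_a\Bigr)w_n.\tag{4}$$
For $n=5=101_2$: $\omega=[0,8)$ gives $[0,4)$, $\omega=[4,6)$ gives $\{4\}$, and $[0,5)=[0,4)\cup\{4\}$.

The martingale facts we use hold for filtrations of dyadic cubes in any set of variables, with the other variables frozen, and for $1<\rho<\infty$.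

* Doob: $\|\sup_aE_a|g|\|_\rho\le C\|g\|_\rho$ and $|\{\sup_aE_a|g|>\lambda\}|\le\lambda^{-1}\|g\|_1$.
* Burkholder: if $d_a$ are the martingale differences of $g$, then $\|(\sum|d_a|^2)^{1/2}\|_\rho\le C\|g\|_\rho$, and the reverse inequality holds if $g$ has mean $0$. Moreover $\|\sum\varepsilon_ad_a\|_\rho\le C\|g\|_\rho$ for $\varepsilon_a\in\{0,1\}$.

By (4), $\|S_nf\|_\rho\le C\|f\|_\rho$ for each single $n$, with $C$ independent of $n$.

**Lemma 4 (Stein's inequality).** For conditional expectations $E_a$ along an increasing filtration and arbitrary functions $u_a$, $\|(\sum_a|E_au_a|^2)^{1/2}\|_\rho\le C_\rho\|(\sum_a|u_a|^2)^{1/2}\|_\rho$, $1<\rho<\infty$.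

*Proof.* The case $\rho=2$ is trivial. Let $\rho>2$, $g\ge0$, $\|g\|_{(\rho/2)'}\le1$. Then
$$\int\sum|E_au_a|^2g\le\int\sum E_a(|u_a|^2)g=\int\sum|u_a|^2E_ag\le\int\Bigl(\sum|u_a|^2\Bigr)\sup_aE_ag\le C\Bigl\|\sum|u_a|^2\Bigr\|_{\rho/2}$$
by Hölder and Doob; take the supremum over $g$. For $\rho<2$ let $\|(\sum|v_a|^2)^{1/2}\|_{\rho'}\le1$. Then $\int\sum E_au_a\,\overline{v_a}=\int\sum u_a\overline{E_av_a}$ is at most $\|(\sum|u_a|^2)^{1/2}\|_\rho\,\|(\sum|E_av_a|^2)^{1/2}\|_{\rho'}$, and the case $\rho'>2$ applies. $\square$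

We shall also use, for $X\ge0$ and $Y>0$,
$$\sum_{v\ge0}\min(2^{-v}X,Y)\le CY\bigl(1+\log^+(X/Y)\bigr).\tag{5}$$
If $X\le Y$ the sum is at most $2X\le2Y$. If $X>Y$, at most $1+\log_2(X/Y)$ indices have $2^{-v}X\ge Y$, each contributing $Y$, and the remaining terms form a geometric series with sum at most $2Y$.

## 3. Sectors $k_1<k_2$: enough for $L_2$, not for $L_p$

Let $d=2$ and suppose the one-dimensional maximal inequality $\|\sup_n|S_ng|\|_p\le C\|g\|_p$ is available. A sensible plan is to cut the frequency plane along the diagonal. Let $\Pi$ be the projection onto $\mathrm{span}\{w_k:k_1<k_2\}$. In the square $\{k_1,k_2<n\}$ a frequency with $k_1<k_2$ only has to satisfy $k_2<n$, and one with $k_1\ge k_2$ only has to satisfy $k_1<n$. So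
$$s_nf=S^{(2)}_n\Pi f+S^{(1)}_n(f-\Pi f).$$
By the one-dimensional inequality and Fubini, $\|\sup_n|s_nf|\|_p\le C(\|\Pi f\|_p+\|f-\Pi f\|_p)$. For $p=2$ this finishes the proof. For $p<2$ it stops exactly here, because $\Pi$ is not bounded.

**Proposition 5.** Let $1<p<2$, $m\ge1$, and let $f_m(x)=1_{A}(x)\sum_{a<m}r_a(x_2)$, where $A$ is the set of $x\in[0,1)^2$ such that $x_1,x_2$ have the same first $m$ digits. Then $\|\Pi f_m\|_p\ge\frac12m^{1/p-1/2}\|f_m\|_p$.

*Proof.* By (1), $1_A=2^{-m}\sum_{k<2^m}w_k(x_1)w_k(x_2)$, so $f_m=2^{-m}\sum_{a<m}\sum_kw_k(x_1)w_{k\oplus2^a}(x_2)$. The frequency $(k,k\oplus2^a)$ lies in the sector iff $k_a=0$, and $1[k_a=0]=\frac12(1+(-1)^{k_a})$. Since $(-1)^{k_a}w_k(x_1)=w_k(x_1')$, where $x_1'$ is $x_1$ with digit $a$ flipped, (1) gives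
$$\Pi f_m=\tfrac12f_m+\tfrac12\sum_{a<m}1_{A_a}(x)\,r_a(x_2),$$
where $A_a$ is the set of $x$ such that the first $m$ digits of $x_1,x_2$ agree except for digit $a$. The sets $A,A_0,\dots,A_{m-1}$ are disjoint, each of measure $2^{-m}$, so $\|\Pi f_m\|_p^p\ge2^{-p}m2^{-m}$. On the other hand $\|f_m\|_p^p=2^{-m}\int_0^1|\sum_{a<m}r_a|^p\le2^{-m}m^{p/2}$, because $\|\cdot\|_p\le\|\cdot\|_2$ on $[0,1)$ and the $r_a$ are orthonormal. $\square$

So sector projections must never be applied in $L_p$, $p\ne2$. They remain contractions of $L_2$, and we shall use them there and only there. The information in $L_p$ has to come from elsewhere, namely from $s_n$ itself.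

## 4. Splitting $s_n$ by the shortest frequency interval

The purpose of this section is to write $s_n$ as a sum of $d$ operators, each of which looks like (4) in one variable $x_i$, with operators in the other variables as coefficients. For $i\in[d]$ put
$$R^i_\omega=\prod_{j<i}S^{(j)}_{c(\omega)}\prod_{j>i}S^{(j)}_{m(\omega)},\qquad V^i_nf=\sum_{\omega:\,n\in\omega_r}\pi^{(i)}_{\omega_l}R^i_\omega f.\tag{6}$$

**Lemma 6.** $s_n=\sum_{i=1}^dV^i_n$.

*Proof.* By (4), $s_n=\prod_jS_n^{(j)}$ is the sum of the products $\prod_j\pi^{(j)}_{\omega^j_l}$ over all tuples $(\omega^1,\dots,\omega^d)$ with $n\in\omega^j_r$. All $\omega^j$ contain $n$, so they are nested. Let the leader of the tuple be the smallest index $i$ for which $|\omega^i|$ is minimal, and put $\omega=\omega^i$. Leader $i$ means exactly that $\omega^j\supsetneq\omega$ for $j<i$ and $\omega^j\supseteq\omega$ for $j>i$.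

We sum over $\omega^j$ with $\omega$ fixed. If $\omega'\supsetneq\omega$, then $\omega$ lies in one half of $\omega'$, so $n\in\omega'_r$ iff $\omega\subset\omega'_r$ iff $c(\omega)\in\omega'_r$. If $\omega'\subseteq\omega$ contains $c(\omega)=\min\omega$, then $c(\omega)=\min\omega'\in\omega'_l$, so $c(\omega)\notin\omega'_r$. Hence the sum of $\pi_{\omega'_l}$ over $\omega'\supsetneq\omega$ with $n\in\omega'_r$ is the sum over all $\omega'$ with $c(\omega)\in\omega_r'$, which is $S_{c(\omega)}$ by (4). Allowing $\omega'=\omega$ as well gives $S_{c(\omega)}+\pi_{\omega_l}=S_{m(\omega)}$, because $\omega_l=[c(\omega),m(\omega))$. So the tuples with leader $i$ add up to $V^i_n$. $\square$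

For $d=2$, $n=3$ the intervals with $3\in\omega_r$ are $[2,4)$ and $[0,4)$. Then $V^1_3$ is the projection onto $\{2\}\times\{0,1,2\}$ and $\{0,1\}\times\{0,1\}$, and $V^2_3$ is the projection onto $\{0,1\}\times\{2\}$ (the interval $[0,4)$ contributes $S^{(1)}_0=0$). Together these are the nine points of the square.

The proof shows more, and we need it in Section 10: $V^i_n$ is the sum of exactly those products whose leader is $i$.

The coefficient operator $R^i_\omega$ changes with $\omega$, so orthogonality is not directly visible. The next lemma trades $R^i_\omega$ for finitely many fixed functions $g_K$, at the price of sector projections, which are harmless in $L_2$.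

**Definition.** For $K\subset[d]\setminus\{i\}$ let $g_K=g_K^i(f)$ be the orthogonal projection of $f$ onto the span of the $w_k$ with $k_j<k_i$ for $j\notin K\cup\{i\}$ and for $j\in K$, $j<i$, and with $k_j\ge k_i$ for $j\in K$, $j>i$. Then $\|g_K\|_2\le\|f\|_2$.

For $d=2$ and $i=1$: $g_\emptyset$ is the part of $f$ with $k_2<k_1$, and $g_{\{2\}}$ the part with $k_2\ge k_1$. For $i=2$ both $g_\emptyset$ and $g_{\{1\}}$ are the part with $k_1<k_2$.

**Lemma 7.**
$$\pi^{(i)}_{\omega_l}R^i_\omega f=\sum_{K\subset[d]\setminus\{i\}}(-1)^{|\{j\in K:\,j<i\}|}\,\pi^{(K\cup\{i\})}_{\omega_l}g_K.\tag{7}$$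

*Proof.* Let $k_i\in\omega_l=[c,m)$ with $c=c(\omega)$, $m=m(\omega)$. If $k_j<c$ then $k_j<k_i$ and $k_j\notin\omega_l$; if $c\le k_j<k_i$ then $k_j\in\omega_l$. Hence
$$1[k_j<c]=1[k_j<k_i]-1[k_j\in\omega_l]\,1[k_j<k_i].$$
Similarly $k_j<m$ holds iff $k_j<k_i$ or $k_i\le k_j<m$, and the latter means $k_j\ge k_i$ and $k_j\in\omega_l$, so
$$1[k_j<m]=1[k_j<k_i]+1[k_j\in\omega_l]\,1[k_j\ge k_i].$$
Multiply over $j<i$ (first formula) and $j>i$ (second formula), and let $K$ be the set of $j$ for which the second term is chosen. $\square$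

For $d=2$, $i=1$, $\omega=[2,4)$: the set $\{2\}\times\{0,1,2\}$ splits into $\{2\}\times\{0,1\}$ ($K=\emptyset$) and $\{(2,2)\}$ ($K=\{2\}$).

We now have two descriptions of $V^i_n$. By (7) it is a sum of operators $\sum_{n\in\omega_r}\pi_{\omega_l}^{(K\cup\{i\})}$ applied to functions controlled in $L_2$. By Lemma 6 it is tied to $s_n$, for which $L_p$ information is available on suitable cubes. The next four sections build the machinery that can use both.

## 5. Bitiles, size and density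

Let $M\ne\emptyset$ and $B$ be disjoint subsets of $[d]$. Points are $\eta=(\tau,y)\in[0,1)^M\times[0,1)^B$, and $D=|M|+|B|$. The variables in $M$ carry the oscillation; those in $B$ are only averaged over.

**Definition (bitiles).** A bitile is a pair $\mathfrak p=(Q,\omega)$, where $Q=Q^M\times Q^B$ is a dyadic cube of side $\ell(Q)=2^{-a}$ and $|\omega|=2^{a+1}$, $0\le a\le N-1$ (if $B=\emptyset$, omit $Q^B$). Put
$$\varphi_{\mathfrak p}(\tau)=|Q^M|^{-1/2}1_{Q^M}(\tau)\prod_{j\in M}w_{c(\omega)}(\tau_j).$$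
Write $\mathfrak p\le\mathfrak p'$ iff $Q\subset Q'$ and $\omega\supset\omega'$. The lower tile of $\mathfrak p$ is $Q\times\omega_l$.

For example, let $D=1$, $N=2$, $\mathfrak p=([0,\frac12),[0,4))$. Both $([0,1),[0,2))$ and $([0,1),[2,4))$ lie above $\mathfrak p$. The lower tile $[0,\frac12)\times[0,2)$ meets the lower tile $[0,1)\times\{0\}$ of the first, and is disjoint from the lower tile $[0,1)\times\{2\}$ of the second.

Two facts are used all the time.

* If $Q\cap Q'\ne\emptyset$ and $\omega\cap\omega'\neq\emptyset$, then $\mathfrak p,\mathfrak p'$ are comparable. Indeed, say $\ell(Q)\le\ell(Q')$; then $Q\subset Q'$, $|\omega|\ge|\omega'|$, and so $\omega\supset\omega'$.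
* If the lower tiles of $\mathfrak p,\mathfrak p'$ are disjoint, the subspaces $\varphi_{\mathfrak p}\otimes L_2(Q^B)$ and $\varphi_{\mathfrak p'}\otimes L_2(Q'^B)$ are orthogonal. If $Q\cap Q'=\emptyset$, then $Q^M\cap Q'^M=\emptyset$ or $Q^B\cap Q'^B=\emptyset$. If $\omega_l\cap\omega'_l=\emptyset$, then $\varphi_{\mathfrak p},\varphi_{\mathfrak p'}$ have disjoint spectra in each variable $\tau_j$, by (2).

**Definition (coefficients, size).** To each $\mathfrak p$ a function $b_{\mathfrak p}$ of $y$, supported in $Q^B$, is given (a number if $B=\emptyset$). For $1<\rho\le2$ and a set $\mathcal C$ of bitiles,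
$$\mathrm{size}_\rho(\mathcal C)=\sup_{\xi,Q}\Bigl\langle\Bigl(\sum_{\mathfrak p\in\mathcal C,\ Q_{\mathfrak p}\subset Q,\ \xi\in\omega_{\mathfrak p,r}}|b_{\mathfrak p}|^2\frac{1_{Q_{\mathfrak p}}}{|Q^M_{\mathfrak p}|}\Bigr)^{\rho/2}\Bigr\rangle_Q^{1/\rho}.\tag{8}$$

It is monotone in $\mathcal C$. For $\rho=2$ the average equals $|Q|^{-1}\sum\|b_{\mathfrak p}\|_2^2$. Example: $D=1$, $M=\{1\}$, $b_{\mathfrak p}=\langle1,\varphi_{\mathfrak p}\rangle$. If $c(\omega)\ne0$, its top digit is at position at least $a+1$, so $w_{c(\omega)}$ has mean $0$ on $Q$ and $b_{\mathfrak p}=0$. If $c(\omega)=0$, then $b_{\mathfrak p}=|Q|^{1/2}$. For each $\xi\ge1$ exactly one $\omega$ with $c(\omega)=0$ has $\xi\in\omega_r$, so the sum in (8) equals $1$ on $Q$ or is empty, and the size of the set of all bitiles is $1$ for every $\rho$.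

**Definition (test data).** Test data are a set $\mathsf E\subset[0,1)^{M\cup B}$, a function $n:\mathsf E\to\{0,\dots,2^N-1\}$, and for each $\eta\in\mathsf E$ a set $\mathrm{Act}(\eta)$ of bitiles, called active at $\eta$, such that:

* (A1) $\mathfrak p\in\mathrm{Act}(\eta)$ implies $\eta\in Q_{\mathfrak p}$ and $n(\eta)\in\omega_{\mathfrak p,r}$.
* (A2) If $\mathfrak p,\mathfrak p''\in\mathrm{Act}(\eta)$, $\eta\in Q_{\mathfrak p'}$, $n(\eta)\in\omega_{\mathfrak p',r}$ and $\ell(Q_{\mathfrak p})\le\ell(Q_{\mathfrak p'})\le\ell(Q_{\mathfrak p''})$, then $\mathfrak p'\in\mathrm{Act}(\eta)$.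
* (A3) If $\mathfrak p\in\mathrm{Act}(\tau,y)$, then $(\tau,y')\in\mathsf E$ and $\mathfrak p\in\mathrm{Act}(\tau,y')$ for all $y'\in Q^B_{\mathfrak p}$. (This is void if $B=\emptyset$.)

Put
$$\Lambda_{\mathcal C}=\int_{\mathsf E}\Bigl|\sum_{\mathfrak p\in\mathcal C\cap\mathrm{Act}(\eta)}b_{\mathfrak p}(y)\varphi_{\mathfrak p}(\tau)\Bigr|d\eta,\qquad \mathsf E(\mathfrak p)=\{\eta\in\mathsf E\cap Q_{\mathfrak p}:n(\eta)\in\omega_{\mathfrak p}\},\qquad \mathrm{dens}(\mathfrak p)=\sup_{\mathfrak p'\ge\mathfrak p}\frac{|\mathsf E(\mathfrak p')|}{|Q_{\mathfrak p'}|}\le1.$$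

The basic example: $B=\emptyset$, $M=\{1\}$, $d=1$, $b_{\mathfrak p}=\langle f,\varphi_{\mathfrak p}\rangle$, and $\mathrm{Act}(\eta)$ is the set of all $\mathfrak p$ with $\eta\in Q_{\mathfrak p}$, $n(\eta)\in\omega_{\mathfrak p,r}$. By (2) and (4), $\Lambda_{\text{all}}=\int_{\mathsf E}|S_{n(\eta)}f(\eta)|d\eta$. If moreover $n\equiv n_0$ and $\mathsf E=[0,1)$, then $\mathrm{dens}(\mathfrak p)=1$ when $n_0\in\omega_{\mathfrak p}$; otherwise it is $0$, because $\mathfrak p'\ge\mathfrak p$ forces $\omega_{\mathfrak p'}\subset\omega_{\mathfrak p}$.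

Clearly $\Lambda$ is subadditive over partitions of $\mathcal C$. A nonempty $\mathsf E(\mathfrak p)$ is a union of cubes of side $2^{-N}$, so it has positive measure. Hence bitiles with density $0$ are never active.

## 6. One tree

A set of bitiles lying below one top $\mathfrak t$ is called a tree. On a tree all frequency intervals contain one common point, and after modulating by it we are back to a martingale, as in Section 1. This gives the basic estimate.

**Lemma 8 (tree).** Let $\mathfrak t=(Q_T,\omega_T)$ be a bitile, $T$ a set of bitiles $\le\mathfrak t$ with $\mathrm{dens}\le\delta$ on $T$, and $1<\rho\le2$. Then $\Lambda_T\le C_{\rho,d}\,\delta\,\mathrm{size}_\rho(T)\,|Q_T|$.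

*Proof.* Let $T\ne\emptyset$ and $\xi=c(\omega_T)$, so $\xi\in\omega_{\mathfrak p}$ for all $\mathfrak p\in T$. Among intervals $\omega\supset\omega_T$, $\omega$ is determined by its length. Let $T_l,T_r$ be the parts of $T$ with $\xi\in\omega_{\mathfrak p,l}$, respectively $\xi\in\omega_{\mathfrak p,r}$.

**Step 1: cells on which few points are active.** Let $\mathcal L$ be the set of maximal dyadic cubes $L\subset Q_T$ that contain no $Q_{\mathfrak p}$, $\mathfrak p\in T$. Cubes of side $2^{-N}$ qualify, since bitile cubes have side at least $2^{-N+1}$, and $Q_T$ does not qualify. So $\mathcal L$ partitions $Q_T$, and the parent $\hat L$ of $L\in\mathcal L$ lies in $Q_T$ and contains some $Q_{\mathfrak p_0}$, $\mathfrak p_0\in T$. Let $\mathfrak p_{\hat L}=(\hat L,\omega_{\hat L})$ be the bitile with $\omega_{\hat L}\supset\omega_T$. Both $\omega_{\mathfrak p_0}$ and $\omega_{\hat L}$ contain $\omega_T$, so $\mathfrak p_0\le\mathfrak p_{\hat L}$ and therefore $|\mathsf E(\mathfrak p_{\hat L})|\le\delta|\hat L|$.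

Suppose $\eta\in L$ and $\mathfrak p\in T\cap\mathrm{Act}(\eta)$. Then $Q_{\mathfrak p}$ meets $L$ and is not contained in $L$, so $Q_{\mathfrak p}\supseteq\hat L$, hence $\omega_{\mathfrak p}\subset\omega_{\hat L}$. By (A1), $n(\eta)\in\omega_{\hat L}$, i.e. $\eta\in\mathsf E(\mathfrak p_{\hat L})$. So
$$|\{\eta\in L:T\cap\mathrm{Act}(\eta)\ne\emptyset\}|\le\delta|\hat L|=2^D\delta|L|.\tag{9}$$

**Step 2: the part $T_l$, where at most one bitile is active.** Suppose two distinct $\mathfrak p,\mathfrak p'\in T_l$ are active at $\eta$. Their cubes both contain $\eta$, so if $\omega=\omega'$ they would coincide. Hence, say, $\omega\subsetneq\omega'$. Then $\omega$ lies in the half of $\omega'$ containing $\xi$, which is $\omega'_l$, so $n(\eta)\in\omega\subset\omega'_l$. This contradicts $n(\eta)\in\omega'_r$.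

By (A3) the set where $\mathfrak p$ is active has the form $A_{\mathfrak p}\times Q^B_{\mathfrak p}$ with $A_{\mathfrak p}\subset Q^M_{\mathfrak p}$. For $\mathfrak p\in T_l$ these sets are disjoint, and by (9) their total measure is at most $2^D\delta|Q_T|$. Taking $Q=Q_{\mathfrak p}$ and any point of $\omega_{\mathfrak p,r}$ in (8), and keeping only $\mathfrak p$ in the sum, we get $|Q_{\mathfrak p}^M|^{-1/2}\langle|b_{\mathfrak p}|^\rho\rangle_{Q^B_{\mathfrak p}}^{1/\rho}\le\mathrm{size}_\rho(T)$. By Hölder $\int_{Q^B_{\mathfrak p}}|b_{\mathfrak p}|\le|Q^B_{\mathfrak p}||Q^M_{\mathfrak p}|^{1/2}\mathrm{size}_\rho(T)$. Therefore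
$$\Lambda_{T_l}\le\sum_{\mathfrak p\in T_l}|A_{\mathfrak p}||Q^M_{\mathfrak p}|^{-1/2}\int_{Q^B_{\mathfrak p}}|b_{\mathfrak p}|\le\sum_{\mathfrak p\in T_l}|A_{\mathfrak p}||Q^B_{\mathfrak p}|\,\mathrm{size}_\rho(T)\le2^D\delta\,\mathrm{size}_\rho(T)|Q_T|.$$

**Step 3: the part $T_r$ is a martingale.** Put $u(\tau,y)=\prod_{j\in M}w_\xi(\tau_j)\sum_{\mathfrak p\in T_r}b_{\mathfrak p}(y)\varphi_{\mathfrak p}(\tau)$. For $\mathfrak p\in T_r$ of side $2^{-a}$ we have $\xi\in\omega_r$, so $\xi\oplus c(\omega)\in[2^a,2^{a+1})$, and $w_\xi w_{c(\omega)}$ is $r_a$ times a $\pm1$-valued function constant on intervals of length $2^{-a}$. Hence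
$$\prod_{j\in M}w_\xi(\tau_j)\,\varphi_{\mathfrak p}(\tau)=\pm|Q^M|^{-1/2}1_{Q^M}(\tau)\prod_{j\in M}r_a(\tau_j).$$
This is constant on cubes of side $2^{-a-1}$ and has mean $0$ on cubes of side $2^{-a}$. Let $\mathbb E_a$ be the conditional expectation in $\tau$ on cubes of side $2^{-a}$. Then the part of $u$ coming from bitiles of side $2^{-a}$ is $\mathbb E_{a+1}u-\mathbb E_au$. For fixed $(\tau,y)$ at most one $\mathfrak p\in T_r$ of side $2^{-a}$ has $(\tau,y)\in Q_{\mathfrak p}$, because $\omega_{\mathfrak p}$ is determined by its length. So the square function of $u(\cdot,y)$ is $(\sum_{T_r}|b_{\mathfrak p}|^21_{Q_{\mathfrak p}}/|Q^M_{\mathfrak p}|)^{1/2}$. It is supported in $Q_T$, and $u(\cdot,y)$ has mean $0$.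

**Step 4: the active part of $T_r$ at a point is a range of scales.** Fix $\eta=(\tau,y)\in L$ with $T_r\cap\mathrm{Act}(\eta)\neq\emptyset$. Let $\mathfrak p_1$, $\mathfrak p_2$ be its elements with smallest and largest cube, and let $\mathfrak p\in T_r$ with $\eta\in Q_{\mathfrak p}$ have side between those of $\mathfrak p_1$ and $\mathfrak p_2$. If $\omega_{\mathfrak p}=\omega_{\mathfrak p_2}$, then $\mathfrak p=\mathfrak p_2$ is active. Otherwise $\omega_{\mathfrak p}\supsetneq\omega_{\mathfrak p_2}$. Since $\xi\in\omega_{\mathfrak p_2}\cap\omega_{\mathfrak p,r}$, we get $\omega_{\mathfrak p_2}\subset\omega_{\mathfrak p,r}$, so $n(\eta)\in\omega_{\mathfrak p,r}$, and $\mathfrak p\in\mathrm{Act}(\eta)$ by (A2). So the active part consists of all $\mathfrak p\in T_r$ with $\eta\in Q_{\mathfrak p}$ and scale $a'\le a<a''$. Write $\ell(L)=2^{-a_1}$. Active cubes contain $\hat L$, so $a''\le a_1$.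

The inner sum in $\Lambda_{T_r}$ at $\eta$ is therefore $\pm(\mathbb E_{a''}u-\mathbb E_{a'}u)(\tau,y)$, bounded by
$$U_L(y)=2\max_{a\le a_1}|\mathbb E_au(\tau,y)|.$$
Write $L=Q^M_L\times Q^B_L$ and $u^*=\max_a|\mathbb E_au|$. $U_L$ does not depend on $\tau\in Q^M_L$, and $U_L(y)\le2u^*(\tau',y)$ for all $\tau'\in Q^M_L$.

**Step 5: integrate.** If $\mathfrak p\in T_r$ is active at $(\tau,y)\in L$, it is active at $(\tau,y')$ for all $y'\in Q^B_{\mathfrak p}\supset Q^B_L$. So $\{\eta\in L:T_r\cap\mathrm{Act}(\eta)\neq\emptyset\}=A_L\times Q^B_L$, and (9) gives $|A_L|\le2^D\delta|Q^M_L|$. Hence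
$$\Lambda_{T_r}\le\sum_L|A_L|\int_{Q^B_L}U_L\le2^{D}\delta\sum_L\int_L2u^*=2^{D+1}\delta\int_{Q_T}u^*\le2^{D+1}\delta|Q_T|\bigl\langle(u^*)^\rho\bigr\rangle_{Q_T}^{1/\rho}.$$
For each fixed $y$, Doob and Burkholder in $\tau$ bound the $L_\rho(d\tau)$ norm of $u^*$ by that of the square function. By (8) with the pair $\xi,Q_T$ we get $\Lambda_{T_r}\le C\delta|Q_T|\,\mathrm{size}_\rho(T)$. $\square$

## 7. Choosing trees by density and by energy

We now cover bitiles by trees in two ways, with two bounds for the total measure of the tops.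

**Lemma 9 (density).** Let $v\ge0$ and $\mathbb V_v=\{\mathfrak p:2^{-v-1}<\mathrm{dens}(\mathfrak p)\le2^{-v}\}$. There is a set $\mathcal T_v$ of bitiles such that each $\mathfrak p\in\mathbb V_v$ is $\le$ some element of $\mathcal T_v$, and $\sum_{\mathfrak t\in\mathcal T_v}|Q_{\mathfrak t}|\le2^{v+1}|\mathsf E|$.

*Proof.* Let $\mathcal T_v$ be the set of maximal elements of $\{\mathfrak p':|\mathsf E(\mathfrak p')|>2^{-v-1}|Q_{\mathfrak p'}|\}$. If $\mathfrak p\in\mathbb V_v$, some $\mathfrak p'\ge\mathfrak p$ is in this family, hence so is a maximal one above it. Elements of $\mathcal T_v$ are pairwise incomparable, so the sets $Q\times\omega$ are pairwise disjoint. A point of $\mathsf E(\mathfrak t)\cap\mathsf E(\mathfrak t')$ would put $(\eta,n(\eta))$ into two of them, so the sets $\mathsf E(\mathfrak t)$ are disjoint. Thus $\sum|Q_{\mathfrak t}|\le2^{v+1}\sum|\mathsf E(\mathfrak t)|\le2^{v+1}|\mathsf E|$. $\square$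

**Lemma 10 (energy).** Suppose $\sum_{\mathfrak p\in\mathcal C}\|b_{\mathfrak p}\|^2_{L_2(Q^B)}\le\Gamma^2$ for every $\mathcal C$ with pairwise disjoint lower tiles. For each $s\in\mathbb Z$ there is a set $\mathcal N_s$ of bitiles with $\sum_{\mathfrak t\in\mathcal N_s}|Q_{\mathfrak t}|\le2^{-2s}\Gamma^2$ such that, with
$$\mathbb D_s=\{\mathfrak p:\mathfrak p\le\mathfrak t\text{ for some }\mathfrak t\in\mathcal N_s\},$$
$\mathrm{size}_2$ of the complement of $\mathbb D_s$ is $\le2^s$. If $\mathrm{size}_2$ of the set of all bitiles is $\le2^s$, then $\mathcal N_s=\emptyset$.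

Note that $\mathbb D_s$ is a down-set: if $\mathfrak p\le\mathfrak p'\in\mathbb D_s$, then $\mathfrak p\in\mathbb D_s$. This is used in Section 11.

*Proof.* **Step 1: greedy selection.** Start with $\mathcal P'$ equal to the set of all bitiles. While $\mathrm{size}_2(\mathcal P')>2^s$, call a pair $(\xi,Q)$ eligible if
$$\sum_{\mathfrak p\in\mathcal P',\ Q_{\mathfrak p}\subset Q,\ \xi\in\omega_{\mathfrak p,r}}\|b_{\mathfrak p}\|_2^2>2^{2s}|Q|,$$
and choose an eligible pair with minimal $\xi$. At step $\kappa$ let $(\xi_\kappa,Q_\kappa)$ be this pair and $T_\kappa\neq\emptyset$ the set of bitiles in the sum. Let $\mathfrak t_\kappa=(Q_\kappa,\omega)$ with $\omega\ni\xi_\kappa$, $|\omega|=2/\ell(Q_\kappa)$; this is a bitile because $Q_\kappa$ contains some $Q_{\mathfrak p}$. If $\mathfrak p\in T_\kappa$, then $Q_{\mathfrak p}\subset Q_\kappa$ and $\omega_{\mathfrak p}\ni\xi_\kappa$, so $\mathfrak p\le\mathfrak t_\kappa$. Remove from $\mathcal P'$ all $\mathfrak p\le\mathfrak t_\kappa$.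 Each step removes at least one of finitely many bitiles, so the procedure stops, and then $\mathcal P'$ is the complement of $\mathbb D_s$ with $\mathcal N_s=\{\mathfrak t_\kappa\}$. The sets $T_\kappa$ are pairwise disjoint.

**Step 2: the selected bitiles have disjoint lower tiles.** Let $\mathfrak p\in T_\kappa$, $\mathfrak p'\in T_{\kappa'}$ be distinct and suppose their lower tiles meet. Write $\omega,\omega'$ for their intervals. If $\ell(Q_{\mathfrak p})=\ell(Q_{\mathfrak p'})$, they coincide. So let $\ell(Q_{\mathfrak p})<\ell(Q_{\mathfrak p'})$, which is no restriction since $\kappa,\kappa'$ are arbitrary. Then $Q_{\mathfrak p}\subset Q_{\mathfrak p'}$, and $|\omega'|\le|\omega_l|$ together with $\omega'\cap\omega_l\neq\emptyset$ gives $\omega'\subset\omega_l$.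

* If $\kappa=\kappa'$: $\xi_\kappa\in\omega_r$ and $\xi_\kappa\in\omega'\subset\omega_l$, a contradiction.
* If $\kappa'$ precedes $\kappa$: $Q_{\mathfrak p}\subset Q_{\mathfrak p'}\subset Q_{\kappa'}$ and $\omega_{\mathfrak t_{\kappa'}}\subset\omega'\subset\omega$, so $\mathfrak p\le\mathfrak t_{\kappa'}$ was removed before step $\kappa$, a contradiction.
* If $\kappa$ precedes $\kappa'$: $\xi_{\kappa'}\in\omega'\subset\omega_l$ and $\xi_\kappa\in\omega_r$, so $\xi_{\kappa'}<\xi_\kappa$. Since $\mathcal P'$ only shrinks, $(\xi_{\kappa'},Q_{\kappa'})$ was already eligible at step $\kappa$, which contradicts the minimality of $\xi_\kappa$.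

**Step 3: count.** By the hypothesis applied to $\bigcup_\kappa T_\kappa$, $2^{2s}\sum_\kappa|Q_\kappa|\le\sum_\kappa\sum_{\mathfrak p\in T_\kappa}\|b_{\mathfrak p}\|_2^2\le\Gamma^2$. The last claim of the lemma is clear, since then no step is made. $\square$

## 8. Adding up trees, and the weak $L_2$ bound for $V^i$

In applications some variables $\zeta$ are frozen, and everything in Sections 5 to 7 depends on $\zeta$ (and is constant on cubes of side $2^{-N}$ in $\zeta$). Only integrals over $\zeta$ are controlled.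

**Lemma 11 (summation).** Let the data depend on a frozen variable $\zeta$: coefficients $b^\zeta$ with bounds $\Gamma(\zeta)$ as in Lemma 10, and test data $\mathsf E_\zeta,n,\mathrm{Act}$. Let $\Gamma^2\ge\int\Gamma(\zeta)^2d\zeta$, $\Gamma>0$, and $e=\int|\mathsf E_\zeta|d\zeta>0$. Then for $k\in\mathbb Z$
$$\int\Lambda_{\{\mathfrak p\notin\mathbb D_k(\zeta)\}}d\zeta\le C2^ke\Bigl(1+\log^+\frac{\Gamma^2}{2^{2k}e}\Bigr),\qquad\int\Lambda_{\text{all}}\,d\zeta\le C\,\Gamma\,e^{1/2}.\tag{10}$$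

*Proof.* **Step 1: sort by size.** For $\mathfrak p\notin\mathbb D_k$ let $s(\mathfrak p)=\max\{s<k:\mathfrak p\in\mathbb D_s\}$. If there is no such $s$, then $\mathfrak p$ lies outside $\mathbb D_s$ for all $s<k$, so $\|b_{\mathfrak p}\|_2^2\le2^{2s}|Q_{\mathfrak p}|$ for all $s<k$ by Lemma 10 and (8) with $Q=Q_{\mathfrak p}$. Then $b_{\mathfrak p}=0$ and $\mathfrak p$ may be ignored. Let $\mathbb H_s=\{\mathfrak p\notin\mathbb D_k:s(\mathfrak p)=s\}$, $s<k$. It avoids $\mathbb D_{s+1}$ (by maximality if $s+1<k$, by $\mathfrak p\notin\mathbb D_k$ if $s+1=k$), so $\mathrm{size}_2(\mathbb H_s)\le2^{s+1}$, and its elements lie below tops in $\mathcal N_s$.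

**Step 2: one size and one density.** Elements of $\mathbb H_s\cap\mathbb V_v$ lie below tops in $\mathcal N_s$ and also below tops in $\mathcal T_v$. Assign each to one top, in either of the two ways. Lemma 8 with $\rho=2$, $\delta=2^{-v}$, size at most $2^{s+1}$, and Lemmas 9 and 10 integrated in $\zeta$ give
$$\int\Lambda_{\mathbb H_s\cap\mathbb V_v}d\zeta\le C2^{s-v}\min\bigl(2^{-2s}\Gamma^2,2^ve\bigr)=C\min\bigl(2^{-s-v}\Gamma^2,2^se\bigr).\tag{11}$$

**Step 3: sum.** Bitiles of density $0$ are never active. By (5) the sum of (11) over $v\ge0$ is at most $C2^se(1+\log^+(\Gamma^22^{-2s}/e))$. Put $s=k-j$, $j\ge1$, and use $\log^+(X2^{2j})\le\log^+X+2j$. Summing over $j$ gives the first bound.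

**Step 4: the second bound.** Put $s(\mathfrak p)=\max\{s\in\mathbb Z:\mathfrak p\in\mathbb D_s\}$ (for each $\zeta$, $\mathbb D_s=\emptyset$ for large $s$; if no $s$ exists, $b_{\mathfrak p}=0$) and $\mathbb H_s=\{s(\mathfrak p)=s\}$. Again $\mathbb H_s$ avoids $\mathbb D_{s+1}$, so (11) holds. Choose $k$ with $2^k\le\Gamma e^{-1/2}<2^{k+1}$. The part $s<k$ is bounded as in Step 3 by $C2^ke(1+\log4)\le C\Gamma e^{1/2}$. For $s\ge k$ the sum of (11) over $v$ is at most $C2^{-s}\Gamma^2$, and the sum over $s\ge k$ is at most $C2^{-k}\Gamma^2\le C\Gamma e^{1/2}$. $\square$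

Write $\|h\|_{p,\infty}=\sup_{\beta>0}\beta|\{|h|>\beta\}|^{1/p}$ and $V^{i*}f=\sup_n|V^i_nf|$.

**Proposition 12.** For $\emptyset\neq M\subset[d]$ let $C^M_ng=\sum_{\omega:\,n\in\omega_r}\pi^{(M)}_{\omega_l}g$. Then $\|\sup_n|C^M_ng|\|_{2,\infty}\le C\|g\|_2$. Hence $\|V^{i*}f\|_{2,\infty}\le C\|f\|_2$.

*Proof.* Let $g\neq0$. Use Section 5 with this $M$, $B=\emptyset$, $\zeta=x_{[d]\setminus M}$, $b_{\mathfrak p}=\langle g(\zeta,\cdot),\varphi_{\mathfrak p}\rangle$. By (2), $C^M_ng(\zeta,\tau)=\sum_{\mathfrak p:\,n\in\omega_{\mathfrak p,r}}b_{\mathfrak p}\varphi_{\mathfrak p}(\tau)$. The $\varphi_{\mathfrak p}$ with disjoint lower tiles are orthonormal, so Lemma 10 applies with $\Gamma(\zeta)=\|g(\zeta,\cdot)\|_2$. Let $\mathsf E=\{\sup_n|C_n^Mg|>\alpha\}$ with sections $\mathsf E_\zeta$, let $n(\cdot)$ be the smallest maximizing index, and let $\mathrm{Act}(\eta)$ be the set of all $\mathfrak p$ with $\eta\in Q_{\mathfrak p}$, $n\in\omega_{\mathfrak p,r}$. Then (A1),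 (A2) hold trivially and (A3) is void. If $|\mathsf E|>0$, the second bound in (10) gives $\alpha|\mathsf E|\le C\|g\|_2|\mathsf E|^{1/2}$. By Lemma 7, $V^i_nf=\sum_K\pm C_n^{K\cup\{i\}}g_K$ with $\|g_K\|_2\le\|f\|_2$, which gives the last claim. $\square$

## 9. Local averages of $V^i_n$ and a double induction

**Definition.** A map $\mathcal A$ from functions to nonnegative functions is RW$(p)$ if $|\{\mathcal Af>\alpha\}|\le C\alpha^{-p}|F|$ for all $\alpha>0$, all sets $F$ and all $|f|\le1_F$, with $C=C(p,d)$.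

For example, an operator bounded on $L_p$ is RW$(p)$ by Chebyshev. Finite sums of RW$(p)$ maps are RW$(p)$. By Proposition 12, $V^{i*}$ is RW$(2)$.

The goal is that $V^{i*}$ is RW$(p)$ for all $p\in(1,\infty)$. For $p\neq2$ the energy alone does not suffice. We need to bound the sizes of the coefficients of $V^i_n$ by a maximal-type function of $f$. On a cube in some of the variables, Lemma 6 expresses $V^i$ through $s_n$ and the other $V^j$, and so we need local averages of the other $V^j$. This leads to a larger family of operators.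

**Definition.** For $B\subset[d]$, $i\notin B$, $\rho\ge1$ set
$$\mathcal A^{B,i}_\rho f(x)=\sup\bigl\langle|V^i_nf(x_{[d]\setminus B},\cdot)|^\rho\bigr\rangle_Q^{1/\rho},$$
the supremum over $0\le a\le N$, dyadic cubes $Q\subset[0,1)^B$ of side $2^{-a}$ containing $x_B$, and $n\in2^a\mathbb N$. For $B=\emptyset$: $\mathcal A^{\emptyset,i}_\rho f=V^{i*}f$.

For $d=2$, $i=1$, $B=\{2\}$ this averages $|V_n^1f(x_1,\cdot)|^\rho$ over a dyadic interval $J\ni x_2$. For $J=[0,1)$ all $n$ are allowed; for $|J|=2^{-a}$ only multiples of $2^a$. For $n\in2^a\mathbb N$, formula (4) contains only $\Delta_b$ with $b\ge a$ and is local on intervals of length $2^{-a}$; this is why the restriction is natural.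

**Claim $P(B,i)$.** $\mathcal A^{B,i}_1$ is RW$(p)$ for all $p\in(1,\infty)$.

We prove Theorem 2 by induction on $d$, starting at $d=0$, where $s_nf=f$ and the maximal inequality is trivial. Assume it in dimensions less than $d$. We prove $P(B,i)$ by downward induction on $|B|$, starting at $|B|=d-1$, where no other claim will be needed. For $d=2$ the order is: first $P(\{2\},1)$ and $P(\{1\},2)$; then $P(\emptyset,1)$, which uses $P(\{1\},2)$, and $P(\emptyset,2)$, which uses $P(\{2\},1)$.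

Lemma 8 needs an exponent greater than $1$, so we first improve $1$ to some $\rho>1$. The weak $L_2$ bound pays for it.

**Lemma 13.** If $P(B,i)$ holds, then for each $p\in(1,\infty)$ there is $\rho_0>1$ such that $\mathcal A^{B,i}_\rho$ is RW$(p)$ for $1<\rho\le\rho_0$.

*Proof.* **Step 1: Hölder.** Let $q=\frac32$, $1<\rho<q$, $\rho=(1-\theta)+q\theta$, $\kappa=(1-\theta)/\rho$, so $1-\kappa=q\theta/\rho$. Then $\langle|V|^\rho\rangle\le\langle|V|\rangle^{1-\theta}\langle|V|^q\rangle^\theta$, hence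
$$\mathcal A^{B,i}_\rho f\le(\mathcal A^{B,i}_1f)^\kappa(\mathcal Bf)^{1-\kappa},\qquad\mathcal Bf=\bigl(\mathcal M^B(|V^{i*}f|^q)\bigr)^{1/q},$$
where $\mathcal M^B$ is the dyadic cubic maximal operator in $x_B$ (the identity if $B=\emptyset$).

**Step 2: $\mathcal B$ is RW$(2)$.** For $g\ge0$, $\{\mathcal M^Bg>\lambda\}\subset\{\mathcal M^B(g1_{g>\lambda/2})>\lambda/2\}$. By the weak $(1,1)$ inequality and Fubini this has measure at most
$$\frac2\lambda\int_{g>\lambda/2}g=\frac2\lambda\Bigl(\frac\lambda2\bigl|\{g>\tfrac\lambda2\}\bigr|+\int_{\lambda/2}^\infty|\{g>t\}|dt\Bigr)\le C\lambda^{-4/3}\|g\|_{4/3,\infty}^{4/3}.$$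
(For $B=\emptyset$ this is trivial.) Since $q\cdot\frac43=2$, $\||V^{i*}f|^q\|_{4/3,\infty}=\|V^{i*}f\|_{2,\infty}^q$. With $\lambda=\beta^q$ and Proposition 12, $|\{\mathcal Bf>\beta\}|\le C\beta^{-2}\|V^{i*}f\|_{2,\infty}^2\le C\beta^{-2}|F|$ for $|f|\le1_F$.

**Step 3: a geometric mean.** Suppose $|\{g>\beta\}|\le C\beta^{-p_0}|F|$ and $|\{h>\beta\}|\le C\beta^{-2}|F|$ for all $\beta>0$, $g,h\ge0$. For $\alpha,\sigma>0$,
$$\{g^\kappa h^{1-\kappa}>\alpha\}\subset\{g>\alpha\sigma^{1-\kappa}\}\cup\{h>\alpha\sigma^{-\kappa}\}$$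
has measure at most $C|F|(\alpha^{-p_0}\sigma^{-(1-\kappa)p_0}+\alpha^{-2}\sigma^{2\kappa})$. The two terms are equal when $\sigma^{2\kappa+(1-\kappa)p_0}=\alpha^{2-p_0}$. Then each is $\alpha$ to the power $-2+\frac{2\kappa(2-p_0)}{2\kappa+(1-\kappa)p_0}=-\frac{2p_0}{2\kappa+(1-\kappa)p_0}$. So the measure is at most $2C|F|\alpha^{-\bar p}$ with $\frac1{\bar p}=\frac\kappa{p_0}+\frac{1-\kappa}2$.

**Step 4: choice of $p_0$.** Given $p$, we want $\bar p=p$, i.e. $\frac1{p_0}=\kappa^{-1}\bigl(\frac1p-\frac{1-\kappa}2\bigr)$. As $\rho\to1$, $\theta\to0$ and $\kappa\to1$, and the right side tends to $\frac1p\in(0,1)$. So for all $\rho$ near $1$ this $p_0$ lies in $(1,\infty)$. Apply $P(B,i)$ with exponent $p_0$, and Steps 1 to 3. $\square$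

## 10. Recovering $V^i$ from $s_\xi$ on a cube

Fix $(B,i)$, put $B'=B\cup\{i\}$, $Z=[d]\setminus B'$, and write $x=(z,t,y)$ with $z=x_Z$, $t=x_i$, $y=x_B$. Assume $P(B',j_0)$ for all $j_0\in Z$.

Let $\mathfrak P=(Q,\omega)$ denote bitiles for the pair $(M,B)$ with $M=\{i\}$, and put
$$a_{\mathfrak P}(z,y)=\bigl\langle R^i_\omega f(z,\cdot,y),\varphi_{\mathfrak P}\bigr\rangle_t1_{Q^B}(y),\qquad V^i_nf(x)=\sum_{\mathfrak P:\,x_{B'}\in Q_{\mathfrak P},\ n\in\omega_{\mathfrak P,r}}a_{\mathfrak P}(z,y)\varphi_{\mathfrak P}(t).\tag{12}$$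
The second identity is (6) and (2). Let $\mathcal S_\rho f(x)$ be the supremum over $\xi$ and dyadic cubes $Q\ni x_{B'}$ in $[0,1)^{B'}$ of
$$\Bigl\langle\Bigl(\sum_{\mathfrak P:\,Q_{\mathfrak P}\subset Q,\ \xi\in\omega_{\mathfrak P,r}}|a_{\mathfrak P}(z,\cdot)|^2\frac{1_{Q_{\mathfrak P}}}{|Q^{\{i\}}_{\mathfrak P}|}\Bigr)^{\rho/2}\Bigr\rangle_Q^{1/\rho},\tag{13}$$
the local version of (8). The next lemma is where information in $L_p$ enters.

**Lemma 14 (size).** For each $p\in(1,\infty)$ there is $\rho\in(1,2]$ such that $\mathcal S_\rho$ is RW$(p)$.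

*Proof.* Fix $x$, $Q$ of side $2^{-a_Q}$, and $\xi$.

**Step 1: normalize $\xi$ and rewrite (13).** If $Q_{\mathfrak P}\subset Q$, then $a(\omega_{\mathfrak P})\ge a_Q$, and whether $\xi\in\omega_{\mathfrak P,r}$ depends only on the digits $\xi_a$, $a\ge a_Q$. So we may assume $\xi\in2^{a_Q}\mathbb N$. Since $|\varphi_{\mathfrak P}|^2=1_{Q^{\{i\}}}/|Q^{\{i\}}|$ and each point of $Q$ lies in one cube of each side, the inner sum in (13) equals, on $Q$,
$$\sum_{a\ge a_Q,\ \xi_a=1}\bigl|\pi^{(i)}_{\omega^a_l}R^i_{\omega^a}f(z,\cdot)\bigr|^2,\qquad\omega^a=\omega^a(\xi).$$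
By Lemma 6,
$$h:=\sum_{j\in B'}V^j_\xi f(z,\cdot)=s_\xi f(z,\cdot)-\sum_{j_0\in Z}V^{j_0}_\xi f(z,\cdot).\tag{14}$$
We want to extract $\pi^{(i)}_{\omega_l^a}R^i_{\omega^a}f$ from $h$ by a bounded operation, and then bound $h$ by the right side.

**Step 2: extraction.** Let $W=\prod_{j\in B'}w_\xi(x_j)$, and for $j\in B$ let $\sigma_j=1$ if $j<i$, $\sigma_j=0$ if $j>i$. For $\xi_a=1$ put
$$\Psi_ah=W\,\Delta^{(i)}_a\prod_{j\in B}\bigl(1-E^{(j)}_{a+\sigma_j}\bigr)(Wh).$$
For $d=2$ this is $W\Delta_a^{(1)}(1-E_a^{(2)})W$ if $i=1$, $B=\{2\}$, and $W\Delta_a^{(2)}(1-E_{a+1}^{(1)})W$ if $i=2$, $B=\{1\}$. We claim $\Psi_ah=\pi^{(i)}_{\omega^a_l}R^i_{\omega^a}f(z,\cdot)$.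

By the proof of Lemma 6, $V^j_\xi$ is the sum, over exponents $(a_{j'})_{j'\in[d]}$ with all $\xi_{a_{j'}}=1$ and leader $j$, of the products of $\pi^{(j')}_{\omega_l}$, $\omega=\omega^{a_{j'}}(\xi)$. Leader $j$ means $a_j\le a_{j'}$ for $j'>j$ and $a_j<a_{j'}$ for $j'<j$. On the range of such a product $k_{j'}\oplus\xi\in[2^{a_{j'}},2^{a_{j'}+1})$ for every $j'$. Conjugated by $w_\xi$, $\Delta_a^{(i)}$ becomes the projection to $k_i\oplus\xi\in[2^a,2^{a+1})$, which keeps the product if $a_i=a$ and kills it otherwise. Likewise $1-E^{(j)}_c$ becomes the projection to $k_j\oplus\xi\ge2^c$, which keeps the product if $a_j\ge c$ and kills it otherwise. So $\Psi_a$ is the identity on products with $a_i=a$ and $a_j\ge a+\sigma_j$ for all $j\in B$, and annihilates all others.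

* Leader $i$ and $a_i=a$: for $j<i$ we have $a_j>a$, so $a_j\ge a+1=a+\sigma_j$; for $j>i$ we have $a_j\ge a=a+\sigma_j$. The product is kept.
* Leader $j\in B$, $j<i$, and $a_i=a$: $a_j\le a_i=a<a+\sigma_j$. Killed.
* Leader $j\in B$, $j>i$, and $a_i=a$: $a_j<a_i=a=a+\sigma_j$. Killed.

Since $h$ contains only products with leader in $B'$, $\Psi_ah$ is the sum of the products with leader $i$ and $a_i=a$, which is the claim.

**Step 3: the extraction is bounded.** For $a\ge a_Q$ all operators in $\Psi_a$ are local on intervals of length $2^{-a_Q}$, so on $Q$ we may replace $h$ by $h1_Q$. Expand $\prod_{j\in B}(1-E^{(j)}_{a+\sigma_j})=\sum_{A\subset B}(-1)^{|A|}\prod_{j\in A}E^{(j)}_{a+\sigma_j}$ and put $u_a=\Delta^{(i)}_a(Wh1_Q)$. For each $A$ apply Lemma 4 successively in the variables $x_j$, $j\in A$ (for fixed other variables, then integrating), and finally Burkholder's inequality in $x_i$: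
$$\Bigl\|\Bigl(\sum_{a\ge a_Q,\ \xi_a=1}|\Psi_ah|^2\Bigr)^{1/2}\Bigr\|_{L_\rho(Q)}\le C\Bigl\|\Bigl(\sum_a|u_a|^2\Bigr)^{1/2}\Bigr\|_\rho\le C_\rho\|h\|_{L_\rho(Q)}.\tag{15}$$

**Step 4: bounding $h$.** Let $s^Z_\xi=\prod_{j\in Z}S^{(j)}_\xi$ and $s^{Z*}f=\sup_n|s^Z_nf|$. Then $s_\xi f=\prod_{j\in B'}S^{(j)}_\xi\,s^Z_\xi f$. Since $\xi\in2^{a_Q}\mathbb N$, (4) reads $S_\xi=w_\xi\sum_{a\ge a_Q}\xi_a\Delta_aw_\xi$, which is local on intervals of length $2^{-a_Q}$ and, being a martingale transform, bounded on $L_\rho$. Hence $\|s_\xi f(z,\cdot)\|_{L_\rho(Q)}\le C\|s^{Z*}f(z,\cdot)\|_{L_\rho(Q)}$. For $j_0\in Z$, $\langle|V^{j_0}_\xi f(z,\cdot)|^\rho\rangle_Q^{1/\rho}\le\mathcal A_\rho^{B',j_0}f(x)$, because $Q\ni x_{B'}$ has side $2^{-a_Q}$ and $\xi\in2^{a_Q}\mathbb N$.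

With (14), (15), and $\mathcal M^{B'}$ the dyadic cubic maximal operator in $x_{B'}$,
$$\mathcal S_\rho f\le C\Bigl[\bigl(\mathcal M^{B'}\bigl((s^{Z*}f)^\rho\bigr)\bigr)^{1/\rho}+\sum_{j_0\in Z}\mathcal A^{B',j_0}_\rho f\Bigr].$$
For $\rho<p$ the first term is bounded on $L_p$: $\mathcal M^{B'}$ is bounded on $L_{p/\rho}$, and $s^{Z*}$ is bounded on $L_p$ by Theorem 2 in dimension $|Z|<d$ and Fubini. So it is RW$(p)$. By Lemma 13 the other terms are RW$(p)$ for $\rho$ near $1$. Choose $\rho$ accordingly. $\square$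

## 11. Restricted weak type for the local averages

We keep the setting of Section 10. There are now two sets of coefficients. The functions $a_{\mathfrak P}$ have controlled size by Lemma 14, but no Bessel inequality is at hand, since $R^i_\omega f$ changes with $\omega$. The components obtained from (7) satisfy Bessel, but live on cubes in different sets of variables, and their size is not controlled. The proof sorts bitiles so that each family is used where it is good.

**Proposition 15.** $P(B,i)$ holds.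

*Proof.* Let $|f|\le1_F$, $\alpha>0$, $\Omega=\{\mathcal A^{B,i}_1f>\alpha\}$, $|\Omega|>0$ (so $|F|>0$), and $\lambda=|F|/|\Omega|$. A subscript $z$ or $\zeta$ denotes a section.

**Step 1: linearize.** For fixed $(z,t)$ let $\mathcal Q(z,t)$ be the set of maximal dyadic cubes $Q\subset[0,1)^B$ (side $2^{-a_Q}$) for which there is $n_Q(z,t)\in2^{a_Q}\mathbb N$ with $\langle|V^i_{n_Q}f(z,t,\cdot)|\rangle_Q>\alpha$. They partition $\{y:(z,t,y)\in\Omega\}$. Put $n(z,t,y)=n_Q(z,t)$ for $y\in Q\in\mathcal Q(z,t)$. (For $B=\emptyset$ just choose $n(x)$ with $|V^i_{n(x)}f(x)|>\alpha$ on $\Omega$.) Integrating over each $Q$, then over $(z,t)$,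
$$\alpha|\Omega|\le\int_\Omega|V^i_{n(x)}f(x)|dx.\tag{16}$$
The following property will give (A3).

(U) If $(t,y)\in\Omega_z\cap Q_{\mathfrak P}$ and $n(z,t,y)\in\omega_{\mathfrak P,r}$, then for all $y'\in Q^B_{\mathfrak P}$: $(z,t,y')\in\Omega$ and $n(z,t,y')=n(z,t,y)$.

Indeed, with $a=a(\omega_{\mathfrak P})$, the digit $n_a$ is $1$. If $y\in Q\in\mathcal Q(z,t)$, then $n\in2^{a_Q}\mathbb N$ forces $a\ge a_Q$, so $Q^B_{\mathfrak P}\subset Q$, and $n$ is constant on $Q$. For $B=\emptyset$ there is nothing to prove.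

Call $\mathfrak P$ active at $x\in\Omega$ if $x_{B'}\in Q_{\mathfrak P}$ and $n(x)\in\omega_{\mathfrak P,r}$. By (12), $V^i_{n(x)}f(x)$ is the sum of $a_{\mathfrak P}\varphi_{\mathfrak P}$ over active $\mathfrak P$.

**Step 2: classes of constant size.** Fix $p\in(1,\infty)$ and $\rho$ from Lemma 14. Let $G_k=\{\mathcal S_\rho f>2^k\}$, $k\in\mathbb Z$. Then $|G_k|\le C2^{-kp}|F|$, and the section $G_{k,z}$ is a union of dyadic cubes of $[0,1)^{B'}$. Let
$$\mathbb K_k(z)=\{\mathfrak P:Q_{\mathfrak P}\subset G_{k,z},\ Q_{\mathfrak P}\not\subset G_{k+1,z}\}.$$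
Since $G_k$ decreases in $k$, each $\mathfrak P$ lies in at most one class. If $a_{\mathfrak P}(z,\cdot)\neq0$, it lies in one, since $\mathcal S_\rho f$ is finite and on $Q_{\mathfrak P}$ is at least the positive number (13) with $Q=Q_{\mathfrak P}$, $\xi\in\omega_{\mathfrak P,r}$. Moreover, for the coefficients $a_{\mathfrak P}(z,\cdot)$,
$$\mathrm{size}_\rho(\mathbb K_k(z))\le2^{k+1}.\tag{17}$$
Indeed, a cube $Q$ containing some $Q_{\mathfrak P}$, $\mathfrak P\in\mathbb K_k(z)$, is not contained in $G_{k+1,z}$, so $\mathcal S_\rho f(z,\cdot)\le2^{k+1}$ at some point of $Q$, and this bounds the average over $Q$ in (8). Put $\Omega^k=\Omega\cap G_k$. If $\mathfrak P\in\mathbb K_k(z)$ is active at $x$, then $x_{B'}\in Q_{\mathfrak P}\subset G_{k,z}$, so $x\in\Omega^k$.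

**Step 3: components with a Bessel inequality.** For $L\subset Z$ put $\zeta=x_{Z\setminus L}$, let $\mathfrak q$ denote bitiles for the pair $(\{i\}\cup L,B)$, and with $\omega=\omega_{\mathfrak q}$ let
$$b^L_{\mathfrak q}(\zeta;y)=\sum_{K\subset[d]\setminus\{i\},\ K\cap Z=L}\pm\Bigl\langle\pi^{(K\cap B)}_{\omega_l}g_K(\zeta,\cdot,y),\varphi_{\mathfrak q}\Bigr\rangle_{(t,x_L)}1_{Q^B_{\mathfrak q}}(y),$$
with the signs of (7). Given $\mathfrak P$ and $z$, let $\mathfrak P^L(z)$ be the $\mathfrak q$ with the same $\omega$ and the cube $Q_{\mathfrak P}\times X$, where $X\ni x_L$ is the dyadic cube of side $\ell(Q_{\mathfrak P})$ in $[0,1)^L$. If $K\cap Z=L$, then $K\cup\{i\}=(\{i\}\cup L)\cup(K\cap B)$. Hence by (7) and (2), for $x_{B'}\in Q_{\mathfrak P}$,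
$$a_{\mathfrak P}(z,y)\varphi_{\mathfrak P}(t)=\bigl[\pi^{(i)}_{\omega_l}R^i_\omega f\bigr](x)=\sum_{L\subset Z}b^L_{\mathfrak P^L(z)}(\zeta;y)\,\varphi_{\mathfrak P^L(z)}(t,x_L).\tag{18}$$
Bessel: $\pi^{(K\cap B)}_{\omega_l}$ is local on cubes of side $2^{-a(\omega)}$ and acts on $L_2(Q^B_{\mathfrak q})$ as an orthogonal projection. So the $K$-th summand of $b^L_{\mathfrak q}$ has $L_2(Q^B_{\mathfrak q})$ norm at most that of $\langle g_K(\zeta,\cdot,y),\varphi_{\mathfrak q}\rangle1_{Q^B_{\mathfrak q}}(y)$, which is the norm of the projection of $g_K(\zeta,\cdot)$ onto $\varphi_{\mathfrak q}\otimes L_2(Q^B_{\mathfrak q})$. For disjoint lower tiles these subspaces are orthogonal. So the hypothesis of Lemma 10 holds with $\Gamma_L(\zeta)^2=C\sum_K\|g_K(\zeta,\cdot)\|_2^2$, and $\int\Gamma_L(\zeta)^2d\zeta\le C\|f\|_2^2\le C|F|$. Let $\mathcal N^L_s(\zeta)$, $\mathbb D^L_s(\zeta)$, $s\in\mathbb Z$, be given by Lemma 10.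

**Step 4: high and low bitiles.** Call $\mathfrak P\in\mathbb K_k(z)$ high (at $z$) if $\mathfrak P^L(z)\in\mathbb D^L_k(x_{Z\setminus L})$ for some $L\subset Z$, and low otherwise. High bitiles lie below few tops, and we keep $a_{\mathfrak P}$ with its size bound (17). For low bitiles every component has $\mathrm{size}_2$ at most $2^k$, and we pass to the components. By (16), (12) and (18),
$$\alpha|\Omega|\le\sum_k\Bigl(\mathrm{High}_k+\sum_{L\subset Z}\mathrm{Low}_{k,L}\Bigr),$$
$$\mathrm{High}_k=\int_{\Omega^k}\Bigl|\sum_{\mathfrak P\text{ high, active}}a_{\mathfrak P}\varphi_{\mathfrak P}\Bigr|dx,\qquad\mathrm{Low}_{k,L}=\int_{\Omega^k}\Bigl|\sum_{\mathfrak P\text{ low, active}}b^L_{\mathfrak P^L(z)}\varphi_{\mathfrak P^L(z)}\Bigr|dx,$$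
where the sums run over $\mathfrak P\in\mathbb K_k(z)$. Terms with $|\Omega^k|=0$ vanish; below, $|\Omega^k|>0$.

**Step 5: the high part.** Fix $z$. Use Section 5 with $(M,B)=(\{i\},B)$, coefficients $a_{\mathfrak P}(z,\cdot)$, $\mathsf E=\Omega^k_z$, and $\mathrm{Act}(\eta)=\{\mathfrak P\in\mathbb K_k(z):\eta\in Q_{\mathfrak P},\ n\in\omega_{\mathfrak P,r}\}$.

* (A1) is clear.
* (A2): all three cubes contain $\eta$, so $Q_{\mathfrak P}\subset Q_{\mathfrak P'}\subset Q_{\mathfrak P''}$. Then $Q_{\mathfrak P'}\subset Q_{\mathfrak P''}\subset G_{k,z}$, and $Q_{\mathfrak P'}\supset Q_{\mathfrak P}\not\subset G_{k+1,z}$. So $\mathfrak P'\in\mathbb K_k(z)$.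
* (A3): by (U), for $y'\in Q^B_{\mathfrak P}$ the point $(t,y')$ is in $\Omega_z$ with the same $n$; it lies in $Q_{\mathfrak P}\subset G_{k,z}$, hence in $\Omega^k_z$, and $\mathfrak P$ is active there.

If $\mathfrak P$ is high through $L$, then $\mathfrak P^L(z)\le\mathfrak t$ for some $\mathfrak t\in\mathcal N^L_k(\zeta)$. Write $Q_{\mathfrak t}=Q^{B'}_{\mathfrak t}\times Q^L_{\mathfrak t}$. Then $\mathfrak P\le(Q^{B'}_{\mathfrak t},\omega_{\mathfrak t})$ and $x_L\in Q^L_{\mathfrak t}$. So for given $z$ the high bitiles lie below the tops $(Q^{B'}_{\mathfrak t},\omega_{\mathfrak t})$ with $x_L\in Q_{\mathfrak t}^L$, and the $z$-integral of their total measure is at most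
$$\sum_L\int d\zeta\int dx_L\sum_{\mathfrak t\in\mathcal N^L_k(\zeta)}|Q^{B'}_{\mathfrak t}|1_{Q^L_{\mathfrak t}}(x_L)=\sum_L\int d\zeta\sum_{\mathfrak t\in\mathcal N^L_k(\zeta)}|Q_{\mathfrak t}|\le C2^{-2k}|F|.$$
By Lemma 9 the high bitiles of density class $\mathbb V_v$ also lie below tops of total $z$-integrated measure at most $2^{v+1}|\Omega^k|$. Lemma 8 with $\delta=2^{-v}$ and the size bound (17), and then (5), give
$$\mathrm{High}_k\le C\sum_{v\ge0}2^{k-v}\min\bigl(2^{-2k}|F|,2^v|\Omega^k|\bigr)\le C2^k|\Omega^k|\Bigl(1+\log^+\frac{|F|}{2^{2k}|\Omega^k|}\Bigr).\tag{19}$$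

**Step 6: the low part.** Fix $L$ and $\zeta$. Use Section 5 with $M=\{i\}\cup L$, the coefficients $b^L_{\mathfrak q}(\zeta;\cdot)$, and $\mathsf E=\Omega^k_\zeta$. For $\eta=(t,x_L,y)\in\mathsf E$, so that $z=(\zeta,x_L)$, let $\mathrm{Act}(\eta)$ be the set of $\mathfrak q$ with $\eta\in Q_{\mathfrak q}$, $n\in\omega_{\mathfrak q,r}$ such that $\mathfrak P=(Q^{B'}_{\mathfrak q},\omega_{\mathfrak q})$ is in $\mathbb K_k(z)$ and low at $z$. Then $\mathfrak q=\mathfrak P^L(z)$, and $\mathfrak P\leftrightarrow\mathfrak q$ is a bijection between the low active $\mathfrak P$ at $x$ and $\mathrm{Act}(\eta)$.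

* (A1) holds by definition.
* (A2): fix $\eta$, hence $z$ and $n$. Let $\mathfrak q,\mathfrak q''\in\mathrm{Act}(\eta)$, let $\mathfrak q'$ be as in (A2), and let $\mathfrak P,\mathfrak P',\mathfrak P''$ correspond to them. As in Step 5, $\mathfrak P'\in\mathbb K_k(z)$. For each $L'\subset Z$ the cubes of $\mathfrak P^{L'}(z)$ and $\mathfrak P'^{L'}(z)$ have a common point, their intervals contain $n$, and the first cube is not larger than the second, so $\mathfrak P^{L'}(z)\le\mathfrak P'^{L'}(z)$. Since $\mathbb D^{L'}_k$ is a down-set and $\mathfrak P^{L'}(z)\notin\mathbb D_k^{L'}$, also $\mathfrak P'^{L'}(z)\notin\mathbb D^{L'}_k$. So $\mathfrak P'$ is low.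
* (A3): $z$ and $t$ are fixed. By (U) and $Q_{\mathfrak P}\subset G_{k,z}$, for $y'\in Q^B_{\mathfrak q}$ the point stays in $\Omega^k$ with the same $n$, and the conditions on $\mathfrak P$ depend only on $z$.

Every active $\mathfrak q=\mathfrak P^L(z)$ lies outside $\mathbb D^L_k(\zeta)$. So $\mathrm{Low}_{k,L}$ is the integral over $\zeta$ of $\Lambda_{\{\mathfrak q\notin\mathbb D_k^L(\zeta)\}}$, and the first bound in (10), with $\Gamma^2=C|F|$ and $e=|\Omega^k|$, gives
$$\mathrm{Low}_{k,L}\le C2^k|\Omega^k|\Bigl(1+\log^+\frac{C|F|}{2^{2k}|\Omega^k|}\Bigr).\tag{20}$$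

**Step 7: sum over $k$.** The function $e\mapsto e(1+\log^+(c/e))$ is nondecreasing: for $e<c$ its derivative is $\log(c/e)\ge0$, and for $e\ge c$ it equals $e$. Since $|\Omega^k|\le e_k:=\min(|\Omega|,C2^{-kp}|F|)$, (19) and (20) give
$$\alpha|\Omega|\le C\sum_k2^ke_k\Bigl(1+\log^+\frac{C|F|}{2^{2k}e_k}\Bigr).$$
By the same monotonicity $e_k$ may be replaced by either of the two numbers in the minimum. Let $2^{k_0}\le\lambda^{1/p}<2^{k_0+1}$.

For $k=k_0-j$, $j\ge0$, use $|\Omega|$. The term is at most $2^{k_0-j}|\Omega|(1+\log^+(C\lambda2^{-2k_0})+2j)$, and the sum over $j$ is at most $C2^{k_0}|\Omega|(1+\log^+(C\lambda2^{-2k_0}))\le C\lambda^{1/p}|\Omega|(1+|\log\lambda|)$, because $\lambda2^{-2k_0}\le4\lambda^{1-2/p}$.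

For $k>k_0$ use $C2^{-kp}|F|$. The sum is at most
$$C\sum_{k>k_0}2^{k(1-p)}|F|\bigl(1+\log^+(C2^{k(p-2)})\bigr)\le C2^{k_0(1-p)}|F|(1+|k_0|)\le C\lambda^{1/p}|\Omega|(1+|\log\lambda|),$$
since $2^{k_0(1-p)}|F|\le C\lambda^{1/p-1}\lambda|\Omega|$ and $|k_0|\le C(1+|\log\lambda|)$. Hence, for every $p\in(1,\infty)$,
$$\alpha\le C_p\lambda^{1/p}(1+|\log\lambda|).\tag{21}$$

**Step 8: remove the logarithm.** Given $p$, if $\lambda\le1$ apply (21) with some $p_1\in(1,p)$ in place of $p$, and if $\lambda>1$ with some $p_2\in(p,\infty)$. In both cases the power gained absorbs the logarithm, and $\alpha\le C_p\lambda^{1/p}$. That is, $|\Omega|\le C\alpha^{-p}|F|$. $\square$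

For $|B|=d-1$ we have $Z=\emptyset$, and nothing was assumed about other claims. So by downward induction on $|B|$ all $P(B,i)$ hold. In particular $V^{i*}=\mathcal A_1^{\emptyset,i}$ is RW$(p)$ for all $p\in(1,\infty)$.

## 12. From restricted weak type to Theorem 2

**Proof of Theorem 2.** **Step 1: strong type of $V^{i*}$ in the finite model.** Let $1<p<\infty$ and choose $\varepsilon\in(0,1)$, $p_1\in(1,p)$, $p_2\in(p,\infty)$ with $(1+\varepsilon)p_1<p<(1-\varepsilon)p_2$. Put $F_j=\{2^j\le|f|<2^{j+1}\}$ and $f_j=f1_{F_j}$; finitely many are nonzero and $f=\sum_jf_j$. Since $|2^{-j-1}f_j|\le1_{F_j}$ and $V^{i*}$ is positively homogeneous, $|\{V^{i*}f_j>\beta\}|\le C(2^j/\beta)^{p_\nu}|F_j|$ for $\nu=1,2$. Let $c_\varepsilon\sum_{j\in\mathbb Z}2^{-\varepsilon|j|}=1$. By subadditivity of $V^{i*}$, using $p_1$ for $j\ge m$ and $p_2$ for $j<m$,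
$$|\{V^{i*}f>2^m\}|\le\sum_j\bigl|\{V^{i*}f_j>c_\varepsilon2^{-\varepsilon|j-m|}2^m\}\bigr|\le C\sum_{j\ge m}2^{(1+\varepsilon)(j-m)p_1}|F_j|+C\sum_{j<m}2^{-(1-\varepsilon)(m-j)p_2}|F_j|.$$
Multiply by $2^{mp}$ and sum over $m\in\mathbb Z$, with $l=|j-m|$:
$$\|V^{i*}f\|_p^p\le C\sum_j2^{jp}|F_j|\Bigl(\sum_{l\ge0}2^{l((1+\varepsilon)p_1-p)}+\sum_{l>0}2^{-l((1-\varepsilon)p_2-p)}\Bigr)\le C\|f\|_p^p,$$
uniformly in $N$.

**Step 2: the maximal inequality.** By Lemma 6, $\sup_{n<2^N}|s_nf|\le\sum_iV^{i*}f$. So $\|\sup_{n<2^N}|s_nf|\|_p\le C_{p,d}\|f\|_p$ for $f$ constant on dyadic cubes of side $2^{-N}$. For general $f\in L_p$ and $n<2^N$, $s_nf=s_n(E^{(1)}_N\cdots E^{(d)}_Nf)$ and $\|E^{(1)}_N\cdots E^{(d)}_Nf\|_p\le\|f\|_p$, so the same bound holds. Let $N\to\infty$ and use monotone convergence. This proves the maximal inequality in dimension $d$ and completes the induction on $d$. Almost everywhere convergence follows as shown in Section 1. $\square$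

## 13. Cubes with dyadic dilations

**Proof of Corollary 3.** The aim is to reduce $s_{2^{m_1}n,\dots,2^{m_d}n}$ to finitely many cubic partial sums. Let $\mathcal R=\prod_j\{0,\dots,2^{m_j}-1\}$, $|m|=\sum_jm_j$, and $\Theta x=(2^{m_j}x_j\bmod1)_j$, which preserves Lebesgue measure. Every $k\in\mathbb N^d$ is uniquely $k=(2^{m_j}k_j'+l_j)_j$ with $l\in\mathcal R$, $k'\in\mathbb N^d$. The digits of $l_j$ occupy positions below $m_j$ and those of $2^{m_j}k'_j$ positions from $m_j$ on, and $r_{a+m_j}(x_j)=r_a(2^{m_j}x_j)$. So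
$$w_k(x)=w_l(x)\,w_{k'}(\Theta x).$$
Put
$$f_l(u)=2^{-|m|}\sum_{\Theta x=u}w_l(x)f(x)\in L_p.$$
The $2^{|m|}$ points of $\Theta^{-1}u$ run through all choices of the first $m_j$ digits of $x_j$, so by (1) $\sum_{l\in\mathcal R}w_l(x)w_l(x')=2^{|m|}1[x=x']$ for $x,x'\in\Theta^{-1}u$. Hence
$$\sum_{l\in\mathcal R}w_l(x)f_l(\Theta x)=2^{-|m|}\sum_{x':\,\Theta x'=\Theta x}f(x')\sum_{l\in\mathcal R}w_l(x)w_l(x')=f(x).$$
Each of the $2^{|m|}$ branches of $\Theta^{-1}$ has Jacobian $2^{-|m|}$, so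
$$\hat f_l(k')=\int2^{-|m|}\sum_{\Theta x=u}w_l(x)f(x)w_{k'}(u)\,du=\int f(x)w_l(x)w_{k'}(\Theta x)\,dx=\hat f\bigl((2^{m_j}k_j'+l_j)_j\bigr).$$
Since $2^{m_j}k_j'+l_j<2^{m_j}n$ iff $k_j'<n$,
$$s_{2^{m_1}n,\dots,2^{m_d}n}f(x)=\sum_{l\in\mathcal R}w_l(x)\,(s_{n,\dots,n}f_l)(\Theta x).$$
By Theorem 2, $s_{n,\dots,n}f_l\to f_l$ outside a null set, and its preimage under the measure-preserving map $\Theta$ is a null set. So for a.e. $x$ the right side tends to $\sum_{l\in\mathcal R}w_l(x)f_l(\Theta x)=f(x)$. $\square$
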